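# Property (V) for $C(\Omega,X)$: scattered compact spaces and a counterexample over every other one

Scalars are $\mathbb R$ or $\mathbb C$, operators are bounded and linear, and $B_E$ is the closed unit ball of a Banach space $E$. Everything is done in ZFC.

## 1. Series, operators and property (V)

**Definition 1.** A series $\sum x_n$ in a Banach space $X$ is *weakly unconditionally Cauchy* (wuC) if $\sum_n|x^*(x_n)|<\infty$ for every $x^*\in X^*$. It is *unconditionally converging* (uc) if every rearrangement of it converges in norm.

*Example.* In $c_0$ the series $\sum e_n$ of unit vectors is wuC, because a functional on $c_0$ is a sequence in $\ell_1$. It is not uc: its partial sums $(1,\dots,1,0,\dots)$ do not converge. In $\ell_2$ the series $\sum e_n/n$ is uc, while $\sum e_n$ is not even wuC (test it on $x^*=(1/n)_n$).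

Recall the Cauchy criterion: $\sum x_n$ is uc iff for every $\delta>0$ there is $N$ with $\|\sum_{j\in A}x_j\|<\delta$ for all finite $A\subset\{N+1,N+2,\dots\}$.

**Fact 1.** $\sum x_j$ is wuC iff $\sup\|\sum_{j\in A}\varepsilon_jx_j\|<\infty$, the supremum being over finite $A$ and scalars $|\varepsilon_j|\le1$. Consequently operators preserve wuC series, and a series in a closed subspace is wuC there iff it is wuC in the whole space.

*Proof.* If the supremum is $C$, choose $\varepsilon_j$ with $\varepsilon_jx^*(x_j)=|x^*(x_j)|$; then $\sum_{j\in A}|x^*(x_j)|\le C\|x^*\|$ for every finite $A$. Conversely, if the series is wuC, then $|x^*(\sum_{A}\varepsilon_jx_j)|\le\sum_j|x^*(x_j)|<\infty$. So the set of all these sums is weakly bounded, hence norm bounded by the uniform boundedness principle. $\square$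

**Definition 2.** An operator $T:X\to Y$ is *unconditionally converging* if it sends wuC series in $X$ to uc series in $Y$.

**Fact 2.** $T$ is unconditionally converging iff $\|Tx_j\|\to0$ for every wuC series $\sum x_j$.

*Proof.* The terms of a convergent series tend to $0$, which gives one direction. Conversely, suppose $\sum x_j$ is wuC and $\sum Tx_j$ is not uc. By the Cauchy criterion there are $\delta>0$ and successive finite sets $A_i$ with $\|T\sum_{j\in A_i}x_j\|\ge\delta$. By Fact 1, $\sum_i\big(\sum_{j\in A_i}x_j\big)$ is again wuC, and the images of its terms do not tend to $0$. $\square$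

*Example.* The identity of $c_0$ is not unconditionally converging. The identity of $\ell_1$ is: the terms of a wuC series tend weakly to $0$, hence in norm by Schur's theorem, and Fact 2 applies.

An operator is *weakly compact* if the image of the unit ball is relatively weakly compact.

**Definition 3 (Pełczyński).** $X$ has *property (V)* if, for every Banach space $Y$, every unconditionally converging operator $T:X\to Y$ is weakly compact.

*Example.* Reflexive spaces have (V), since every operator on them is weakly compact. The space $\ell_1$ fails (V): its identity is unconditionally converging and not weakly compact.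

**Fact 3.** Property (V) passes to quotients.

*Proof.* Let $\pi:E\to E/M$ be the quotient map and let $T$ on $E/M$ be unconditionally converging. Then $T\pi$ is unconditionally converging, hence weakly compact. Since $\pi$ maps the open unit ball onto the open unit ball, $T$ is weakly compact. $\square$

**Definition 4 (Pełczyński).** $X$ has *property (u)* if for every weakly Cauchy sequence $(x_n)$ in $X$ there is a wuC series $\sum u_k$ in $X$ such that $x_n-\sum_{k=1}^nu_k\to0$ weakly.

*Example.* Every reflexive space has (u): if $x_n\to x$ weakly, take $u_1=x$ and $u_k=0$ for $k\ge2$.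

**Definition 5.** For a compact Hausdorff space $\Omega$, $C(\Omega,X)$ is the Banach space of continuous $f:\Omega\to X$ with the supremum norm.

*Example.* If $\Omega$ has $k$ points, $C(\Omega,X)$ is $X^k$ with the max norm. If $\Omega=\mathbb N\cup\{\infty\}$ is a convergent sequence with its limit, $C(\Omega,X)$ is the space of norm convergent sequences in $X$.

**Definition 6.** A topological space is *scattered* if every nonempty subset has a relatively isolated point.

*Example.* Every ordinal interval $[0,\alpha]$ is scattered: the least element $\beta$ of a nonempty subset $S$ is isolated in $S$, since $[0,\beta]$ is open and meets $S$ only in $\beta$. The Cantor set $\Delta=\{0,1\}^{\mathbb N}$ and $[0,1]$ are not scattered, having no isolated points at all.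

## 2. Does (V) pass from $X$ to $C(\Omega,X)$?

If $\Omega\neq\emptyset$, evaluation at a point makes $X$ a quotient of $C(\Omega,X)$. So by Fact 3, $X$ must have (V) if $C(\Omega,X)$ does. The problem is the converse: **does $C(\Omega,X)$ have (V) for every compact Hausdorff $\Omega$ and every $X$ with (V)?** The following positive results are known.

* $C(\Omega)$ has (V) for every compact Hausdorff $\Omega$.
* (Pełczyński) If $X$ is reflexive, $C(\Omega,X)$ has (V).
* (Cembranos, Kalton, Saab, Saab) If $X$ has (u) and contains no isomorphic copy of $\ell_1$, then $C(\Omega,X)$ has (V).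
* (Randrianantoanina, announced) If $X$ is separable and has (V), then $C(\Omega,X)$ has (V).

Of these, the proofs below use only the first. The answer to the question is no, and the spaces $\Omega$ for which the transfer always works can be described exactly.

**Theorem 1.** There is a Banach space $X$ with property (V) such that $C(\Omega,X)$ fails (V) for every compact Hausdorff space $\Omega$ that is not scattered (e.g. $\Omega=\{0,1\}^{\mathbb N}$ or $[0,1]$).

**Theorem 2.** If $\Omega$ is compact Hausdorff and scattered, then $C(\Omega,X)$ has (V) for every $X$ with (V).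

**Corollary 3.** For a compact Hausdorff space $\Omega$: $C(\Omega,X)$ has (V) for every $X$ with (V) if and only if $\Omega$ is scattered.

Corollary 3 is the combination of the two theorems. We start with small $\Omega$, which leads to Theorem 2.

## 3. From finite $\Omega$ to scattered $\Omega$

If $\Omega$ is finite, $C(\Omega,X)=X^k$. If $\Omega=\mathbb N\cup\{\infty\}$, subtracting the limit gives $C(\Omega,X)\cong X\oplus c_0(X)$. Both cases are covered by one lemma.

**Lemma 1.** If $X_1,X_2,\dots$ have (V), so does $E=\big(\bigoplus_n X_n\big)_{c_0}$. In particular finite sums of spaces with (V) have (V).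

*Proof.* Let $T:E\to W$ be unconditionally converging and let $P_m$ be the projection onto the first $m$ coordinates. Since $T(I-P_{m+1})=T(I-P_m)(I-P_{m+1})$, the norms $\|T(I-P_m)\|$ are nonincreasing.

Suppose they do not tend to $0$. Then there is $\delta>0$ with $\|T(I-P_m)\|>\delta$ for all $m$. Finitely supported vectors are dense in $E$, so for each $m$ there is a finitely supported $v\in B_E$, vanishing on the first $m$ coordinates, with $\|Tv\|\ge\delta$. Repeating this beyond the support of the previous vector, we get $v_1,v_2,\dots\in B_E$ with successive disjoint supports and $\|Tv_j\|\ge\delta$. But $\|\sum_{j\in A}\varepsilon_jv_j\|\le1$ for all finite $A$ and $|\varepsilon_j|\le1$, so $\sum v_j$ is wuC, contradicting Fact 2.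

Hence $T=\lim_mTP_m$ in norm. Each $TP_m$ is a finite sum of operators factoring through $T|_{X_n}$, $n\le m$, and these are unconditionally converging, hence weakly compact. Norm limits of weakly compact operators are weakly compact. For finite sums take the remaining $X_n$ to be $0$. $\square$

**Step 1: countable compact $\Omega$.** *This step iterates the two examples along the ordinals.* By the theorem of Mazurkiewicz and Sierpiński, a nonempty countable compact Hausdorff space is homeomorphic to $[0,\alpha]$ for some countable ordinal $\alpha$. (If $\Omega=\emptyset$, then $C(\Omega,X)=\{0\}$.) We use induction on $\alpha$.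

If $\alpha=0$, $C([0,\alpha],X)=X$. If $\alpha=\beta+1$, the point $\alpha$ is isolated, so $C([0,\alpha],X)\cong C([0,\beta],X)\oplus X$ has (V) by Lemma 1.

Let $\alpha$ be a countable limit ordinal and choose $\alpha_n\uparrow\alpha$ strictly increasing. The map $f\mapsto(f(\alpha),f-f(\alpha))$ gives $C([0,\alpha],X)\cong X\oplus\{f:f(\alpha)=0\}$. The sets $[0,\alpha_1]$ and $(\alpha_n,\alpha_{n+1}]$, $n\ge1$, are clopen and partition $[0,\alpha)$. A function that is continuous on each of them extends continuously to $[0,\alpha]$ with value $0$ at $\alpha$ exactly when its sup norms over the blocks tend to $0$. So $\{f:f(\alpha)=0\}$ is the $c_0$-sum of $C([0,\alpha_1],X)$ and the $C((\alpha_n,\alpha_{n+1}],X)$. The interval $(\alpha_n,\alpha_{n+1}]=[\alpha_n+1,\alpha_{n+1}]$ is order-isomorphic, hence homeomorphic, to some $[0,\gamma]$ with $\gamma\le\alpha_{n+1}<\alpha$. By the induction hypothesis and Lemma 1, $C([0,\alpha],X)$ has (V).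

**Step 2: images of scattered spaces.** *The reduction to countable $\Omega$ passes to a continuous image of $\Omega$, so we need the following.*

**Lemma 2.** Let $f:\Omega\to\Omega'$ be a continuous surjection of compact Hausdorff spaces. If $\Omega$ is scattered, so is $\Omega'$.

*Proof.* Otherwise some nonempty subset of $\Omega'$ has no relatively isolated point. Its closure $R$ has none either, because an isolated point of $R$ would lie in the dense subset and be isolated there. Consider the closed $K\subset\Omega$ with $f(K)=R$; $f^{-1}(R)$ is one. If $(K_i)$ is a chain of them and $r\in R$, the sets $K_i\cap f^{-1}(r)$ form a chain of nonempty compact sets, so $\bigcap K_i$ still maps onto $R$. By Zorn's lemma there is a minimal such $K$. It is nonempty, so it has an isolated point $s$. Then $f(K\setminus\{s\})$ is closed and contains $R\setminus\{f(s)\}$, which is dense in $R$ since $f(s)$ is not isolated in $R$. So $f(K\setminus\{s\})=R$, contradicting minimality. $\square$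

**Step 3: general scattered $\Omega$.** *We show that a failure of (V) would be visible on a countable image of $\Omega$.* Suppose $T$ on $C(\Omega,X)$ is unconditionally converging and not weakly compact. By Eberlein–Šmulian there is a bounded sequence $(\varphi_k)$ such that $(T\varphi_k)$ has no weakly convergent subsequence. Let $g(s)=(\varphi_k(s))_k\in X^{\mathbb N}$ and $\Omega'=g(\Omega)$. Then $\Omega'$ is compact and metrizable, and it is scattered by Lemma 2.

A scattered second countable space is countable. Indeed, let $S$ be the set of points without a countable neighborhood. Its complement is covered by countably many countable basic open sets, so it is countable. If $S\ne\emptyset$, take $s$ isolated in $S$ and a basic open $B$ with $B\cap S=\{s\}$. Then $B$ is countable, contradicting $s\in S$. So $S=\emptyset$.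

Hence $\Omega'$ is countable. We have $\varphi_k=\psi_k\circ g$, where $\psi_k$ is the $k$-th coordinate on $\Omega'$, so all $\varphi_k$ lie in the isometric copy $\{\psi\circ g:\psi\in C(\Omega',X)\}$ of $C(\Omega',X)$. The restriction of $T$ to this copy is unconditionally converging and not weakly compact, contradicting Step 1. This proves Theorem 2. $\blacksquare$

**Where this stops.** The induction peels off isolated points, and $\Delta$ has none. It splits into two copies of itself, so $C(\Delta,X)\cong C(\Delta,X)\oplus C(\Delta,X)$, and splitting gains nothing. If $T:C(\Delta,X)\to W$ is unconditionally converging, then $T$ is weakly compact on the functions depending only on the first $m$ coordinates, a finite sum of copies of $X$. But weak compactness on each of an increasing sequence of subspaces does not pass to the closure of their union, as the identity of $c_0$ shows. To argue as in Lemma 1 we would need a wuC series built from functions $\varphi_m$ that take $2^m$ unrelated values in $X$, and it is not clear how (V) for $X$ would supply it. The counterexample lives in this gap.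

## 4. Functions with prescribed jumps at dyadic points

We first need an operator onto $c_0$ that is unconditionally converging, and yet has isometric linear liftings on each finite set of coordinates.

For $n\ge1$ let $D_n=\{(2i-1)2^{-n}:1\le i\le2^{n-1}\}$; so $D_1=\{\frac12\}$, $D_2=\{\frac14,\frac34\}$. These sets are finite and pairwise disjoint, and every nonempty open subinterval of $(0,1)$ meets $D_n$ for all large $n$.

**Definition 7.** $F$ is the space, with the sup norm, of scalar functions $f$ on $[0,1]$ that are right-continuous with left limits, are continuous at $1$ and at every point of $(0,1)\setminus\bigcup_nD_n$, and for which there is $a=(a_n)\in c_0$ with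
$$f(d)-f(d-)=2a_n\qquad(d\in D_n,\ n\ge1).$$
Put $p(f)=a$.

*Example.* Let $f(s)=-4(s-\frac14)$ on $[\frac14,\frac12)$, $f(s)=4(\frac34-s)$ on $[\frac12,\frac34]$, and $f=0$ elsewhere. It jumps from $-1$ to $1$ at $\frac12$ and is continuous elsewhere, so $p(f)=e_1$ and $\|f\|=1$.

Functions with one-sided limits on $[0,1]$ are bounded, and $|a_n|\le\|f\|$, so $p:F\to c_0$ has norm at most $1$. Uniform limits preserve all the conditions, so $F$ is a Banach space. Clearly $\ker p=C[0,1]$.

**Local liftings.** Fix $L\ge1$. Choose $\eta>0$ such that the intervals $[d-\eta,d+\eta]$, $d\in D_1\cup\dots\cup D_L$, are disjoint subsets of $(0,1)$. Let $\kappa_d(s)=-(s-d+\eta)/\eta$ on $[d-\eta,d)$, $\kappa_d(s)=(d+\eta-s)/\eta$ on $[d,d+\eta]$, and $\kappa_d=0$ elsewhere. The only discontinuity of $\kappa_d$ is at $d$, where $\kappa_d(d)=1$ and $\kappa_d(d-)=-1$. For $a\in c_0$ supported in $\{1,\dots,L\}$ put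
$$\Lambda_L(a)=\sum_{n\le L}a_n\sum_{d\in D_n}\kappa_d\in F .$$
This is linear in $a$. Since the $\kappa_d$ have disjoint supports and sup norm $1$,
$$p\Lambda_L(a)=a,\qquad\|\Lambda_L(a)\|=\|a\|_\infty.\tag{1}$$

**Fact 4.** If $Z$ is a $c_0$-sum of Banach spaces and $z\in Z$, then $z=\sum_iz_i$ with the $z_i$ supported on successive finite blocks of coordinates and $\sum_i\|z_i\|\le2\|z\|$.

*Proof.* Cut at indices $n_1<n_2<\cdots$ after which the tail has norm at most $2^{-i}\|z\|$. The first block has norm at most $\|z\|$ and the $i$-th, $i\ge2$, at most $2^{-(i-1)}\|z\|$. $\square$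

By Fact 4 and (1), $p$ is onto: if $a=\sum_ia_i$ with $a_i$ supported in $\{1,\dots,l_i\}$, the series $\sum_i\Lambda_{l_i}(a_i)$ converges absolutely and $p$ maps its sum to $a$. As $C[0,1]$ and $F/C[0,1]\cong c_0$ are separable, $F$ is separable.

**Lemma 3.** If $\sum f_j$ is wuC in $F$, then $\|pf_j\|_\infty\to0$.

*Proof.* The point is that dyadic jumps of high level occur in every interval, so large values can be stacked over one point. By Fact 1, applied to point evaluations, there is $C$ with $\sum_j|f_j(s)|\le C$ for all $s$. Suppose $\|pf_j\|\not\to0$. Passing to a subsequence, there are $\delta>0$ and $n_j$ with $|(pf_j)_{n_j}|>\delta$ for all $j$. For fixed $n$, $f\mapsto(pf)_n$ is a bounded functional, so $(pf_j)_n\to0$ as $j\to\infty$; hence each $n$ equals $n_j$ for only finitely many $j$, and $n_j\to\infty$.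

Let $I_0=(0,1)$ and $j_0=0$. Given a nonempty open interval $I_{i-1}$, choose $j_i>j_{i-1}$ so large that there is some $d\in D_{n_{j_i}}\cap I_{i-1}$. Since $|f_{j_i}(d)-f_{j_i}(d-)|>2\delta$, one of $|f_{j_i}(d)|$, $|f_{j_i}(d-)|$ exceeds $\delta$. By right-continuity, respectively the existence of the left limit, there is a nonempty open interval $I_i\subset I_{i-1}$, adjacent to $d$ on the right or on the left, on which $|f_{j_i}|>\delta$. For $s\in I_k$ we get $\sum_j|f_j(s)|\ge\sum_{i\le k}|f_{j_i}(s)|>k\delta$, which is a contradiction when $k\delta\ge C$. $\square$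

So $p$ is unconditionally converging by Fact 2. It is onto $c_0$, hence not weakly compact, and $F$ itself fails (V). Also $p$ has no bounded linear right inverse $R$: otherwise $\sum Re_j$ would be wuC with $pRe_j=e_j$. The liftings $\Lambda_L$ exist for each $L$ but do not fit together as $L$ grows.

## 5. Branches of a tree: every branch against almost every branch

**Notation.** Let $P$ be the fair coin probability on $\Delta=\{0,1\}^{\mathbb N}$, $T_n=\{0,1\}^n$ and $\mathcal T=\bigcup_{n\ge1}T_n$. Write $\omega|n\in T_n$ for the initial segment of $\omega\in\Delta$, similarly $t|n$ for $t\in T_m$, $n\le m$, and $[t]=\{\omega:\omega|n=t\}$ for $t\in T_n$, so $P([t])=2^{-n}$. Let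
$$Y=\Big(\bigoplus_{n\ge1}\ell_2(T_n)\Big)_{c_0},\qquad Y^*=\Big(\bigoplus_{n\ge1}\ell_2(T_n)\Big)_{\ell_1},\qquad w(y)=\sum_n\sum_{t\in T_n}w(t)y(t),$$
with unit vectors $e_t$, and let $y^n$ be the level-$n$ part of $y$. Reading $y$ along the branch $\omega$ gives
$$\rho_\omega:Y\to c_0,\qquad\rho_\omega y=(y(\omega|n))_{n\ge1}.$$
Since $|y(\omega|n)|\le\|y^n\|_2\to0$, this is well defined and $\|\rho_\omega\|\le1$.

*Example.* For $t\in T_m$, $\rho_\omega e_t$ is the unit vector $e_m$ if $\omega\in[t]$ and $0$ otherwise. The vector $y=\sum_{n\le m}e_{t|n}$ has norm $1$ in $Y$, and $\rho_\omega y=(1,\dots,1,0,\dots)$ with $m$ ones for $\omega\in[t]$.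

**A first coupling of $Y$ and $F$, and why it fails.** We want vectors $y\in Y$ to carry, for each branch $\omega$, a lifting of $\rho_\omega y$ to $F$. The first thing to try is
$$X_{\mathrm{all}}=\{(\Theta,y)\in C(\Delta,F)\oplus_\infty Y:\ p\,\Theta(\omega)=\rho_\omega y\ \text{ for every }\omega\}.$$
This space fails (V) by itself. Fix one branch $\omega_0$ and let $R(\Theta,y)=\rho_{\omega_0}y=p(\Theta(\omega_0))$. As $R$ factors through $p$, Lemma 3 makes it unconditionally converging. For $y_m=\sum_{n\le m}e_{\omega_0|n}$ and $\Theta_m(\omega)=\Lambda_m(\rho_\omega y_m)$, which depends only on $\omega|m$ and so is continuous, the pair $(\Theta_m,y_m)$ is in the unit ball and $R(\Theta_m,y_m)=(1,\dots,1,0,\dots)$ with $m$ ones. A weakly convergent subsequence would have the coordinatewise limit $(1,1,\dots)\notin c_0$. So $R$ is not weakly compact.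

The culprit is the single branch $\omega_0$, and this suggests the remedy: demand the relation only for *almost every* $\omega$. Then $R$ is no longer of the form $p\circ(\text{evaluation})$. In fact the vectors $e_{\omega_0|j}$ now have liftings forming a wuC series. For $\omega\ne\omega_0$ let $k(\omega)$ be the number of levels on which $\omega$ and $\omega_0$ agree. Put $\Theta_j(\omega)=\Lambda_{k(\omega)}(e_j)$ if $j\le k(\omega)$, and $0$ otherwise. Then $p\Theta_j(\omega)=\rho_\omega e_{\omega_0|j}$ for $\omega\neq\omega_0$, and $\|\sum_{j\le m}\varepsilon_j\Theta_j(\omega)\|=\|\Lambda_{k(\omega)}(\sum_{j\le\min(m,k(\omega))}\varepsilon_je_j)\|\le1$ if $k(\omega)\ge1$ and $|\varepsilon_j|\le1$, while the sum is $0$ if $k(\omega)=0$. The level $k(\omega)$ of the lifting is allowed to depend on $\omega$, and it is infinite only on a null set.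

A single $y\in Y$ is small along most branches, so almost-everywhere relations do not see a bad branch. But a *function* $s\mapsto\varphi(s)$ can use, at the point $s\in\Delta$, a vector concentrated on the branch $s$ itself. Averaging over $s$ will then detect what no fixed vector shows.

## 6. The space $X$ and its liftings

**Definition 8.** $L^\infty(P,F)$ is the Banach space of bounded Borel functions $\Delta\to F$ modulo equality $P$-a.e., with the essential sup norm, and
$$X=\{(\Theta,y)\in L^\infty(P,F)\oplus_\infty Y:\ p\,\Theta(\omega)=\rho_\omega y\ \text{ for a.e. }\omega\},\qquad q(\Theta,y)=y.$$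

As $F$ is separable, sums of Borel functions into $F$ are Borel. The map $\omega\mapsto\rho_\omega y$ is a uniform limit of maps depending on finitely many coordinates (truncate $y$), hence continuous, and $p\Theta$ is Borel. If $(\Theta_k,y_k)\to(\Theta,y)$, then off a null set $\Theta_k(\omega)\to\Theta(\omega)$ and $\rho_\omega y_k\to\rho_\omega y$, so $X$ is closed, hence a Banach space. Also $\|q\|\le1$.

*Example.* For every bounded Borel scalar function $g$ on $\Delta$, the pair $(g(\cdot)1,0)$ lies in $X$, because constant functions have no jumps. So $X$ contains $L^\infty(P)$ isometrically, and $X$ is not separable.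

**Step 1: $q$ is onto.** *We need one bounded lifting for each $y$.* Given $y\in Y$, write $y=\sum_iy_i$ as in Fact 4, with $y_i$ supported on levels $\le l_i$, and put $\Theta_y(\omega)=\sum_i\Lambda_{l_i}(\rho_\omega y_i)$. By (1), the $i$-th term has norm $\|\rho_\omega y_i\|_\infty\le\|y_i\|$, so the series converges uniformly in $\omega$, with sup norm at most $2\|y\|$. Each term depends only on $\omega|l_i$, so $\Theta_y$ is continuous. Since $p\Theta_y(\omega)=\sum_i\rho_\omega y_i=\rho_\omega y$, we have
$$x_y:=(\Theta_y,y)\in X,\qquad qx_y=y,\qquad\|x_y\|\le2\|y\|.\tag{2}$$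
Write $x_t:=x_{e_t}$.

**Step 2: $N:=\ker q$ has (V).** *This will be the starting point for showing that $X$ has (V).* We need the following fact.

**Fact 5.** $C(K)$ has (V) (Section 2). A closed, conjugation-closed, unital subalgebra $\mathcal A$ of $\ell_\infty(S)$ is isometric to some $C(K)$, hence has (V).

*Proof.* Let $K$ be the closure of the image of $S$ under $s\mapsto(f(s))_{f\in\mathcal A}$ in the product of the discs (intervals) of radius $\|f\|$. It is compact. Each $f\in\mathcal A$ corresponds to the $f$-th coordinate function on $K$, isometrically because the image of $S$ is dense in $K$. For the same reason the correspondence respects sums, products and conjugates. The coordinate functions form a closed, conjugation-closed, unital, point-separating subalgebra of $C(K)$, which is $C(K)$ by Stone–Weierstrass. $\square$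

Now $N=\{(\Theta,0):\Theta(\omega)\in C[0,1]\text{ a.e.}\}$, because $\ker p=C[0,1]$. Changing $\Theta$ on a null set, we see that $N$ is isometric to the quotient of the space $\mathcal B$ of all bounded Borel functions $\Delta\to C[0,1]$, with the sup norm, by its closed subspace of a.e. vanishing functions. View $f\in\mathcal B$ as the function $(\omega,s)\mapsto f(\omega)(s)$. Then $\mathcal B$ is a conjugation-closed, unital subalgebra of $\ell_\infty(\Delta\times[0,1])$; products are Borel because $C[0,1]$ is separable and multiplication is continuous. It is closed, because a uniform limit again has continuous slices and is a pointwise limit of Borel functions into $C[0,1]$. By Fact 5, $\mathcal B$ has (V), and by Fact 3 so does $N$.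

**Step 3: the annihilator of $N$.** *This identifies the functionals on $X$ that $N$ does not see.* Since $q$ is onto, a functional on $X$ vanishing on $N$ factors through $q$ by the open mapping theorem. So
$$N^\perp=q^*(Y^*).\tag{3}$$

**Step 4: block sequences in $Y$ lift to wuC series.** *This is the key lemma, the general form of the branch example in Section 5.*

**Lemma 4.** Let $0=L_0<L_1<L_2<\cdots$ and let $v_j\in B_Y$ be supported on the levels $J_j=(L_{j-1},L_j]$. Then there are $x_j\in X$ with $qx_j=v_j$, $\|x_j\|\le1$, and $\|\sum_{j\le m}\varepsilon_jx_j\|\le2$ for all $m$ and all $|\varepsilon_j|\le1$. In particular $\sum x_j$ is wuC.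

*Proof.* *Almost every branch sees only a summable amount.* Let $M_j(\omega)=\|\rho_\omega v_j\|_\infty\le\sum_{n\in J_j}|v_j(\omega|n)|$. For $n\in J_j$,
$$\int|v_j(\omega|n)|\,dP\le\Big(\int|v_j(\omega|n)|^2\,dP\Big)^{1/2}=2^{-n/2}\|v_j^n\|_2\le2^{-n/2},$$
because each $t\in T_n$ contributes $2^{-n}|v_j(t)|^2$. Summing over all levels, $\sum_j\int M_j\,dP\le\sum_n2^{-n/2}<\infty$. Hence $\sum_jM_j(\omega)<\infty$ off a null Borel set $E_0$.

*Choice of the liftings.* For $\omega\notin E_0$ let $k(\omega)$ be the least $k\ge0$ with $\sum_{j>k}M_j(\omega)\le1$. This is a Borel function of $\omega$. Put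
$$\Theta_j(\omega)=\Lambda_{L_{k(\omega)}}(\rho_\omega v_j)\ \text{ if }j\le k(\omega),\qquad\Theta_j(\omega)=\Lambda_{L_j}(\rho_\omega v_j)\ \text{ if }j>k(\omega),$$
and $\Theta_j=0$ on $E_0$. In both cases $\rho_\omega v_j$ is supported where the lifting is defined, since $L_j\le L_{k(\omega)}$ when $j\le k(\omega)$. As $\rho_\omega v_j$ depends only on $\omega|L_j$ and $k$ is an integer-valued Borel function, $\Theta_j$ is a countably valued Borel function. By (1), off $E_0$ we have $\|\Theta_j(\omega)\|=M_j(\omega)\le1$ and $p\Theta_j(\omega)=\rho_\omega v_j$. So $x_j=(\Theta_j,v_j)\in X$ and $\|x_j\|\le1$.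

*The bound on sums.* Let $\omega\notin E_0$ and $k=k(\omega)$. The terms with $j\le k$ use one and the same linear map $\Lambda_{L_k}$, so by (1)
$$\Big\|\sum_{j\le m}\varepsilon_j\Theta_j(\omega)\Big\|\le\Big\|\Lambda_{L_k}\Big(\sum_{j\le\min(m,k)}\varepsilon_j\rho_\omega v_j\Big)\Big\|+\sum_{j>k}M_j(\omega)\le1+1.$$
The first bound holds because the $\rho_\omega v_j$ have norm at most $1$ and disjoint supports; if $k=0$ the first term is absent. Also $\|\sum_{j\le m}\varepsilon_jv_j\|_Y\le1$, since the $v_j$ occupy disjoint levels. Fact 1 (with some $\varepsilon_j=0$) gives the last claim. $\square$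

**Remark (why $\ell_2$ on each level).** If $\ell_2(T_n)$ is replaced by $\ell_\infty(T_n)$, the resulting space $X_\infty$ fails (V). Let $S(\Theta,y)=\big(\int y(\omega|n)\,dP\big)_n$, which is in $c_0$ since the $n$-th entry is at most $\|y^n\|_\infty$ in modulus. Let $\sum(\Theta_k,y_k)$ be wuC, with constant $C$ in Fact 1. Off a null set, $p\Theta_k(\omega)=\rho_\omega y_k$ for all $k$, and $\|\sum_{k\in A}c_k\Theta_k(\omega)\|\le C$ for all finite $A$ and all rational (complex rational) $|c_k|\le1$, hence for all scalars $|c_k|\le1$. So $\sum\Theta_k(\omega)$ is wuC in $F$, and Lemma 3 gives $\|\rho_\omega y_k\|_\infty\to0$. By dominated convergence $\|S(\Theta_k,y_k)\|\le\int\|\rho_\omega y_k\|_\infty\,dP\to0$, and $S$ is unconditionally converging. But $y_m=\sum_{n\le m}\sum_{t\in T_n}e_t$ now has norm $1$ and the norm-one lifting $\Theta(\omega)=\Lambda_m(\rho_\omega y_m)$, and $S(\Theta,y_m)=(1,\dots,1,0,\dots)$ with $m$ ones. So $S$ is not weakly compact. With $\ell_2$ this $y_m$ has norm $2^{m/2}$.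

## 7. $X$ has property (V)

We need a test for relative weak compactness. Recall **Grothendieck's double limit criterion**: if a bounded set $A\subset E$ is not relatively weakly compact, there are $(a_n)\subset A$ and $(\phi_m)\subset B_{E^*}$ such that $\lim_n\lim_m\phi_m(a_n)$ and $\lim_m\lim_n\phi_m(a_n)$ exist and differ.

**Fact 6.** Let $A\subset E$ be bounded, and suppose every sequence in $A$ has a subsequence $(h_n)$ admitting $c_m\in\mathrm{co}\{h_n:n\ge m\}$ with $(c_m)$ norm convergent. Then $A$ is relatively weakly compact.

*Proof.* Otherwise take $(a_n),(\phi_m)$ from the criterion. Put $\alpha_n=\lim_m\phi_m(a_n)\to\alpha$ and $\beta_m=\lim_n\phi_m(a_n)\to\beta$ with $\alpha\ne\beta$. These limits persist for subsequences of $(a_n)$, so we may replace $(a_n)$ by the subsequence $(h_n)$ from the hypothesis, with $c_k\to c$. Then $\phi_m(c)=\lim_k\phi_m(c_k)=\beta_m$, since $c_k$ is a convex combination of $h_n$ with $n\ge k$. Also $\lim_m\phi_m(c_k)$ is a convex combination of $\alpha_n$ with $n\ge k$, so it tends to $\alpha$ as $k\to\infty$. But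
$$\big|\lim_m\phi_m(c_k)-\beta\big|=\lim_m|\phi_m(c_k)-\phi_m(c)|\le\|c_k-c\|\to0,$$
so $\alpha=\beta$, a contradiction. $\square$

Let $T:X\to W$ be unconditionally converging, let $i:N\to X$ be the inclusion, and put $H=T^*(B_{W^*})\subset X^*$. By Gantmacher's theorem it suffices to show that $H$ is relatively weakly compact.

**Step 1: convex combinations that converge on $N$.** *We use (V) for $N$ to prepare the sequence in Fact 6.* Since $N$ has (V) and $Ti$ is unconditionally converging, $Ti$ is weakly compact. By Gantmacher, $i^*H=(Ti)^*(B_{W^*})$ is relatively weakly compact. Take any sequence in $H$. By Eberlein–Šmulian and a diagonal argument it has a subsequence $(h_n)$ such that $i^*h_n\to\mu$ weakly in $N^*$ and $(h_n(x_t))_n$ converges for each of the countably many $t\in\mathcal T$. By Mazur's theorem there are $c_m\in\mathrm{co}\{h_n:n\ge m\}$ with $\|i^*c_m-\mu\|\to0$. For each $t$, $(c_m(x_t))_m$ converges to $\lim_nh_n(x_t)$. By Fact 6 it is enough to prove that $(c_m)$ is norm Cauchy.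

**Step 2: a failure would come from $Y^*$.** *We show that non-Cauchy differences are nearly of the form $q^*w$.* Suppose $(c_m)$ is not Cauchy. Then there are $\delta>0$ and $m_1<m_1'<m_2<m_2'<\cdots$ such that $d_r=c_{m_r}-c_{m_r'}$ satisfies $\|d_r\|\ge\delta$. Moreover $\|i^*d_r\|\to0$, $d_r(x_t)\to0$ for each $t$, and, as $H$ is convex, $d_r\in H-H\subset T^*(2B_{W^*})$. By Hahn–Banach $\mathrm{dist}(d_r,N^\perp)=\|i^*d_r\|$: extend $d_r|_N$ to $X$ with the same norm and subtract. By (3) there are $w_r\in Y^*$ with
$$\theta_r:=\|d_r-q^*w_r\|\to0.$$
Hence $\|w_r\|\ge\|q^*w_r\|\ge\delta-\theta_r\ge\delta/2$ for large $r$. By (2), $\|x_t\|\le2$, so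
$$|w_r(e_t)|=|q^*w_r(x_t)|\le|d_r(x_t)|+2\theta_r\to0\qquad(t\in\mathcal T).$$
As each $T_n$ is finite, $\|w_r^n\|_2\to0$ for every $n$.

**Step 3: a gliding hump.** *We extract blocks of levels that carry the norm of $w_r$.* Choose inductively $r_1<r_2<\cdots$ and $0=L_0<L_1<\cdots$: given $L_{j-1}$, take $r_j$ so large that $\|w_{r_j}\|\ge\delta/2$ and $\sum_{n\le L_{j-1}}\|w_{r_j}^n\|_2<\delta/8$. Then take $L_j$ with $\sum_{n>L_j}\|w_{r_j}^n\|_2<\delta/8$, which is possible because $w_{r_j}$ lies in an $\ell_1$-sum. With $J_j=(L_{j-1},L_j]$, let
$$v_j(t)=\overline{w_{r_j}(t)}\big/\|w_{r_j}^n\|_2\quad\text{for }|t|=n\in J_j,\ w_{r_j}^n\ne0,$$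
where $|t|$ is the level of $t$, and $v_j(t)=0$ otherwise. Each level of $v_j$ has norm $1$ or $0$, so $v_j\in B_Y$, and
$$w_{r_j}(v_j)=\sum_{n\in J_j}\|w_{r_j}^n\|_2\ge\frac\delta2-\frac\delta8-\frac\delta8=\frac\delta4 .$$

**Step 4: contradiction through Lemma 4.** *The humps lift to a wuC series on which $T$ stays large.* Let $(x_j)$ be given by Lemma 4 for $(v_j)$. Since $d_{r_j}=T^*g$ with $\|g\|\le2$, and $q^*w_{r_j}(x_j)=w_{r_j}(v_j)$,
$$2\|Tx_j\|\ge|d_{r_j}(x_j)|\ge|w_{r_j}(v_j)|-\theta_{r_j}\|x_j\|\ge\frac\delta4-\theta_{r_j}.$$
So $\|Tx_j\|\not\to0$, although $\sum x_j$ is wuC. This contradicts Fact 2. Hence $(c_m)$ is norm Cauchy, $H$ is relatively weakly compact, and $X$ has property (V). $\square$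

## 8. $C(\Omega,X)$ fails (V) for every non-scattered $\Omega$

Let $\Omega$ be compact Hausdorff and not scattered. We build an operator $U:C(\Omega,X)\to c_0$ that is unconditionally converging and not weakly compact.

**Step 1: a closed $\Omega_0\subset\Omega$ and a continuous surjection $\pi:\Omega_0\to\Delta$.** *This transports the branches to $\Omega$; for $\Omega=\Delta$ take $\Omega_0=\Delta$, $\pi=\mathrm{id}$.* Let $K$ be the closure of a nonempty subset of $\Omega$ without relatively isolated points. It is nonempty and closed, and has no isolated points, as in the proof of Lemma 2. Put $V_\emptyset=K$. Given a nonempty relatively open $V_t\subset K$, it has at least two points, so by regularity there are nonempty relatively open $V_{t0},V_{t1}$ with disjoint closures contained in $V_t$. Put $\Omega_0=\bigcap_n\bigcup_{t\in T_n}\overline{V_t}$, a closed set.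

For fixed $n$ the sets $\overline{V_t}$, $t\in T_n$, are disjoint, since two different $t$'s split at some node. So for $s\in\Omega_0$ there is exactly one $t\in T_n$ with $s\in\overline{V_t}$. As $\overline{V_t}\subset V_{t|(n-1)}$, these $t$ are the initial segments of one point $\pi(s)\in\Delta$. The map $\pi$ is continuous, since $\pi^{-1}[t]=\Omega_0\cap\overline{V_t}$ and, for fixed $n$, these are finitely many disjoint closed sets covering $\Omega_0$; so each is clopen in $\Omega_0$. It is onto: given $\omega$, the decreasing nonempty compact sets $\overline{V_{\omega|n}}$ have a common point.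

**Step 2: a regular Borel probability $\mu$ on $\Omega_0$ with $\pi_*\mu=P$.** *This lets us average over branches.* Since $\pi$ is onto, $g\circ\pi\mapsto\int g\,dP$ is a well-defined norm-one functional on $\{g\circ\pi:g\in C(\Delta)\}$. Extend it to $C(\Omega_0)$ with norm $1$. Its value at the function $1$ is $1$, so it is positive, and Riesz gives $\mu$. The measures $\pi_*\mu$ and $P$ agree on $C(\Delta)$, so they are equal.

**Step 3: the operator $U$.** *It reads $q\varphi(s)$ along the branch $\pi(s)$ and averages.* For $\varphi\in C(\Omega,X)$ and $n\ge1$ put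
$$(U\varphi)_n=\int_{\Omega_0}\big(q\varphi(s)\big)\big(\pi(s)|n\big)\,d\mu(s).$$
The integrand is continuous, since on the clopen set $\pi^{-1}[t]$, $t\in T_n$, it is $s\mapsto(q\varphi(s))(t)$. It is bounded by $\|\varphi\|$, and for fixed $s$ it tends to $0$ as $n\to\infty$, because $\rho_{\pi(s)}q\varphi(s)\in c_0$. By dominated convergence $U\varphi\in c_0$, and $\|U\|\le1$.

**Step 4: $U$ is not weakly compact.** *Here the function uses at $s$ a vector on the branch of $s$.* Fix $m$. For $t\in T_m$ let $y_t=\sum_{n\le m}e_{t|n}\in Y$; then $\|y_t\|=1$ and $\|x_{y_t}\|\le2$ by (2). The sets $\pi^{-1}[t]$, $t\in T_m$, are disjoint and closed in $\Omega$. By normality choose $u_t\in C(\Omega,[0,1])$ with $u_t=1$ on $\pi^{-1}[t]$ and with pairwise disjoint supports. Put $\varphi_m=\sum_{t\in T_m}u_tx_{y_t}$. Then $\|\varphi_m\|\le2$, and for $s\in\Omega_0$ we have $q\varphi_m(s)=y_{\pi(s)|m}=\sum_{n\le m}e_{\pi(s)|n}$. So $U\varphi_m=(1,\dots,1,0,0,\dots)$ with $m$ ones. A weak limit in $c_0$ of a subsequence would be $(1,1,1,\dots)\notin c_0$.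

**Step 5: evaluating at almost every $\omega$ on a separable subspace.** *Elements of $X$ are classes modulo null sets, so evaluation at $\omega$ is not defined on $X$; on a separable subspace it is, for almost every $\omega$.* Let $\sum\varphi_k$ be wuC in $C(\Omega,X)$. Let $X'$ be the closed span of $\bigcup_k\varphi_k(\Omega)$. It is separable, since each $\varphi_k(\Omega)$ is a compact metric space. Let $Q_0\subset X'$ be a countable dense $\mathbb Q$-linear (resp. $(\mathbb Q+i\mathbb Q)$-linear) subspace. For $x\in Q_0$ fix a Borel representative $\Theta_x$ of the first coordinate of $x$. Outside one $P$-null Borel set $E$, all of the following countably many relations hold for $x,x'\in Q_0$ and (complex) rational $c$: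
$$\Theta_{x+x'}(\omega)=\Theta_x(\omega)+\Theta_{x'}(\omega),\quad\Theta_{cx}(\omega)=c\,\Theta_x(\omega),\quad\|\Theta_x(\omega)\|\le\|x\|,\quad p\,\Theta_x(\omega)=\rho_\omega qx.$$
Hence for $\omega\notin E$ the map $x\mapsto\Theta_x(\omega)$ extends by continuity to a bounded linear operator $\mathrm e_\omega:X'\to F$, and by density
$$p\,\mathrm e_\omega=\rho_\omega q|_{X'}.\tag{4}$$

**Step 6: $U$ is unconditionally converging.** *By Fact 2 we must show $\|U\varphi_k\|\to0$.* Let $s\in\Omega_0$ with $\omega=\pi(s)\notin E$; this holds for $\mu$-a.e. $s$, since $\mu(\pi^{-1}(E))=P(E)=0$. By Fact 1, $\sum_k\varphi_k(s)$ is wuC in $X'$, so $\sum_k\mathrm e_\omega\varphi_k(s)$ is wuC in $F$. By (4) and Lemma 3,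
$$G_k(s):=\|\rho_{\pi(s)}q\varphi_k(s)\|_\infty=\|p\,\mathrm e_\omega\varphi_k(s)\|_\infty\longrightarrow0.$$
Each $G_k$ is a supremum of countably many continuous functions on $\Omega_0$ (the integrands in Step 3), hence Borel, and $G_k\le\sup_l\|\varphi_l\|<\infty$. By dominated convergence
$$\|U\varphi_k\|\le\int_{\Omega_0}G_k\,d\mu\to0.$$

Thus $U$ is unconditionally converging and not weakly compact, so $C(\Omega,X)$ fails (V). The space $X$ does not depend on $\Omega$ and has (V) by Section 7. This proves Theorem 1, and with Theorem 2 also Corollary 3. In particular $C(\{0,1\}^{\mathbb N},X)$ fails (V) although $X$ has it, so the answer to the question of Section 2 is no. $\blacksquare$
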